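
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimal orders of non-Cayley vertex-transitive graphs\\ with many prime divisors}


\begin{abstract}
Let $\mathcal V$ be the set of orders of connected vertex-transitive graphs that are not Cayley graphs. Every multiple of a member of $\mathcal V$ is again a member, so $\mathcal V$ is determined by its minimal members with respect to divisibility. We show that minimal members can have arbitrarily many distinct prime divisors. They can be taken of the form $n=a(2a-1)=\binom{2a}{2}$ with $a$ odd, where the line graph $L(K_{2a})$ is a non-Cayley graph of order $n$. The work lies in showing that no proper divisor of a suitable $n$ is in $\mathcal V$. For this we prove that every vertex-transitive graph of order $d$ is a circulant if $\gcd(d,\varphi(d))=1$, all primes dividing $d$ are at least $7$, and, for every divisor $h>1$ of $d$, each primitive permutation group of degree $h$ contains the alternating group $A_h$ or is solvable of prime degree. A sieve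 argument, together with the sparsity of the degrees of primitive groups (which depends on the classification of finite simple groups), then produces many suitable $a$.
\end{abstract}

\section{The question and the answer}

\subsection{Vertex-transitive and Cayley graphs}

All graphs are finite, simple and undirected. Given a group $R$ and a subset $X=X^{-1}\subseteq R\setminus\{1\}$, the \emph{Cayley graph} of $R$ with connection set $X$ has vertex set $R$, and $r$ is adjacent to $rx$ for $x\in X$. Left multiplication by $R$ is a regular group of automorphisms (transitive, with trivial point stabilizers), so Cayley graphs are vertex-transitive. Conversely, a graph is isomorphic to a Cayley graph of $R$ if and only if its automorphism group has a regular subgroup isomorphic to $R$. A \emph{circulant} is a Cayley graph of a cyclic group.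

Thus a vertex-transitive graph fails to be a Cayley graph when its automorphism group, though transitive, contains no transitive subgroup of the smallest conceivable order. For which numbers of vertices can this happen? Let
\[
\mathcal V=\{\,n\ge 1:\ \text{some connected vertex-transitive graph of order $n$ is not a Cayley graph}\,\}.
\]
A transitive group of prime degree $p$ has order divisible by $p$, so it contains a $p$-cycle, which generates a regular subgroup. Hence no prime lies in $\mathcal V$, and $1\notin\mathcal V$. Composite numbers behave less uniformly, but there is one simple rule.

\begin{proposition}\label{prop:multiples}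
If $n\in\mathcal V$, then every multiple of $n$ lies in $\mathcal V$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be a connected vertex-transitive non-Cayley graph of order $n$, let $m\ge2$, and let $\Delta$ be the disjoint union of $m$ copies of $\Gamma$. The complement of $\Delta$ is connected, because $\Delta$ is disconnected. It is vertex-transitive and has the same automorphism group as $\Delta$. Suppose this group had a regular subgroup $R$. The components of $\Delta$ are permuted by $R$, so the stabilizer in $R$ of a component $B$ is transitive on $B$. Its point stabilizers are trivial, so it acts on $B\cong\Gamma$ as a regular group, and $\Gamma$ would be a Cayley graph.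
\end{proof}

So $\mathcal V$ is determined by its \emph{minimal members}: those $n\in\mathcal V$ none of whose proper divisors lies in $\mathcal V$. The following question is posed in \cite{HB}: \emph{can minimal members of $\mathcal V$ have an arbitrarily large number of distinct prime divisors?}

Minimal members with two prime divisors are easy to find, since a member of $\mathcal V$ that is a product of two primes is automatically minimal; we shall see that $10$, $15$ and $91$ are examples. For more primes there is reason for doubt. A square-free number with $k$ prime divisors has $2^k-2$ proper divisors greater than~$1$, and each of them must stay outside $\mathcal V$. A construction that uses many primes might always be preceded by one that uses few. On the other hand, Theorem~\ref{thm:criterion} below says that if $d$ is square-free with all prime factors at least $7$, then a vertex-transitive graph of order $d$ can fail to be a circulant only because of an arithmetic coincidence: a congruence $q\equiv1\pmod p$ between primes $p,q\mid d$, or a divisor of $d$ in a certain sparse set of degrees of primitive groups. One may hope to arrange such a coincidence at $n$ itself and at no proper divisor.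 This is what happens.

\subsection{Results}

Write $\omega(n)$ for the number of distinct primes dividing $n$, and $\varphi$ for Euler's function.

\begin{theorem}\label{thm:main}
For every $k$ there are infinitely many minimal members of $\mathcal V$ with at least $k$ distinct prime divisors.
\end{theorem}

\begin{theorem}\label{thm:quant}
There is an absolute constant $x_0$ such that for all $x\ge x_0$ and all integers $k$ with $1\le k\le\frac18\sqrt{\log x/\log\log x}$ there are at least $\frac12x(\log x)^{-2k-2}$ odd integers $a\le x$ for which $n=a(2a-1)$ is a minimal member of $\mathcal V$, is square-free, and has at least $k+1$ prime divisors. Moreover, for these $n$ every vertex-transitive graph whose order is a proper divisor of $n$ is a circulant. Consequently: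
\begin{enumerate}
\item[(i)] for fixed $k$, the number of minimal members of $\mathcal V$ that are at most $N$ and have more than $k$ prime divisors is $\gg_k N^{1/2}(\log N)^{-2k-2}$ as $N\to\infty$;
\item[(ii)] there are infinitely many minimal members $n$ of $\mathcal V$ with $\omega(n)\ge\frac1{12}\sqrt{\log n/\log\log n}$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows from Theorem~\ref{thm:quant} by fixing $k$ and letting $x\to\infty$. The group-theoretic half of the proof is the following criterion. Recall that a transitive group is \emph{primitive} if it preserves no partition other than the two trivial ones.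

\begin{theorem}\label{thm:criterion}
Let $d$ be a positive integer such that
\begin{enumerate}
\item[(a)] $d$ is square-free and all its prime factors are at least $7$;
\item[(b)] $\gcd(d,\varphi(d))=1$;
\item[(c)] for every divisor $h>1$ of $d$, every primitive permutation group of degree $h$ either contains the alternating group $A_h$, or is solvable with $h$ prime.
\end{enumerate}
Then every vertex-transitive graph of order $d$ is a circulant. In particular $d\notin\mathcal V$.
\end{theorem}

If $p^2\mid d$ then $p\mid\varphi(d)$, so square-freeness is already implied by~(b). All three conditions pass from $d$ to its divisors.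

\subsection{How the proof goes}

The graphs are line graphs of complete graphs: for odd $a\ge3$ the graph $L(K_{2a})$, of odd order $n=a(2a-1)$, is not a Cayley graph, for a parity reason (Section~\ref{sec:line}). The issue is to choose $a$ with many prime factors such that every proper divisor $d$ of $n$ satisfies (a)--(c).

Theorem~\ref{thm:criterion} is proved in two steps, treated in reverse order. Let $\Gamma$ be vertex-transitive of order $d$.
\[
\operatorname{Aut}\Gamma\ \text{transitive}\ \xrightarrow{\ \text{(a),(c), Section~\ref{sec:solvable}}\ }\ \text{a solvable transitive subgroup}\ \xrightarrow{\ \text{(b), Section~\ref{sec:circulant}}\ }\ \text{a regular cyclic subgroup}.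
\]
The first step is pure permutation group theory. The second step really uses the graph: a solvable transitive group may have no regular subgroup, but the graph then has further automorphisms. Section~\ref{sec:circulant} begins with an example on $15$ points in which this can be done by hand.

Condition (c) says that no divisor of $d$ belongs to a certain set $\mathfrak E$ of exceptional degrees. Theorems of Cameron, Neumann and Teague and of Guralnick imply that this set has $O(\sqrt y)$ elements up to $y$ (Section~\ref{sec:degrees}). Since $S_{2a}$ acts primitively on pairs, the numbers $n=\binom{2a}2$ with $a\ge3$ odd themselves belong to $\mathfrak E$, and the number of them up to $y$ is already of order $\sqrt y$. So the bound leaves no slack at $h=n$. But it does leave slack for \emph{proper} divisors when all primes dividing $n$ are large, and this is what the counting argument of Section~\ref{sec:sieve} exploits.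

\subsection{Conventions}

Groups are finite and act on the left. If $G$ acts on $\Omega$, then $G_\omega$ is the stabilizer of $\omega\in\Omega$. If $G$ preserves $B\subseteq\Omega$, then $G^B$ is the permutation group it induces on $B$ and $G_{(B)}$ is the pointwise stabilizer of $B$. A permutation group is \emph{semiregular} if all its point stabilizers are trivial. If $N$ is a normal subgroup of a transitive group $G$, the orbits of $N$ form a block system: they are permuted by $G$, transitively, and so have a common size. For a set $\pi$ of primes, a \emph{$\pi$-group} is a group whose order has all its prime divisors in $\pi$. For a real number $t$, on the other hand, $\pi(t)$ is the number of primes $p\le t$.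

\section{Line graphs of complete graphs}\label{sec:line}

The vertices of $L(K_m)$ are the $\binom m2$ two-element subsets (\emph{pairs}) of an $m$-set. Two distinct pairs are adjacent if they intersect.

\begin{lemma}[Whitney]\label{lem:whitney}
If $m\ge5$ then $\operatorname{Aut}L(K_m)=S_m$, acting on pairs.
\end{lemma}

\begin{proof}
We show that the cliques of size $m-1\ge4$ are exactly the $m$ \emph{stars}, a star being the set of all pairs through a given point. Stars are such cliques. Conversely, let $\mathcal C$ be a clique of size $m-1$, and name the points so that $\{1,2\},\{1,3\}\in\mathcal C$. If $\{2,3\}\in\mathcal C$, then every member of $\mathcal C$ meets $\{1,2\}$, $\{1,3\}$ and $\{2,3\}$, so it contains two of the points $1,2,3$, and $|\mathcal C|\le3$, a contradiction. A pair not containing $1$ that meets $\{1,2\}$ and $\{1,3\}$ is $\{2,3\}$. So all members of $\mathcal C$ contain $1$, and since $|\mathcal C|=m-1$, $\mathcal C$ is a star. Hence every automorphism permutes the stars, that is, the points. Since $\{i,j\}$ is the only vertex in both the $i$th and the $j$th star, the automorphism is induced by this permutation of the points.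
\end{proof}

\begin{lemma}\label{lem:line}
If $a\ge3$ is odd, then $n=a(2a-1)\in\mathcal V$.
\end{lemma}

\begin{proof}
The graph $L(K_{2a})$ is connected and vertex-transitive of order $\binom{2a}2=n$, which is odd. By Lemma~\ref{lem:whitney}, a regular subgroup would be a subgroup $R\le S_{2a}$ of odd order $n>1$ that is transitive on pairs. Suppose $R$ is not transitive on the $2a$ points. As $R\ne1$, some $R$-orbit has at least two points, so there is a pair inside one orbit, and there is also a pair meeting two orbits. These lie in different $R$-orbits on pairs, a contradiction. So $R$ is transitive on the $2a$ points, and the even number $2a$ divides $|R|=n$, a contradiction.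
\end{proof}

\begin{example}\label{ex:small}
For $a=3$ and $a=7$ we get $15=3\cdot5$ and $91=7\cdot13$. Their proper divisors are $1$ and primes, so both are minimal members of $\mathcal V$. For $a=5$ we get $45$, which is not minimal because $15\mid45$. So $a$ has to be chosen with care. The number $91$ satisfies (a) and (b), since $\varphi(91)=72$. So (c) cannot be omitted from Theorem~\ref{thm:criterion}.
\end{example}

\section{From a solvable transitive group to a circulant}\label{sec:circulant}

\subsection{An example on fifteen points}

Let $\Omega=\mathbb Z_3\times\mathbb Z_5$, with the three blocks $B_i=\{i\}\times\mathbb Z_5$. Consider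
\[
J=\{x\in\mathbb Z_5^3:\ x_0+x_1+x_2=0\},\qquad x\colon(i,u)\mapsto(i,u+x_i),\qquad t\colon(i,u)\mapsto(i+1,u).
\]
The group $G=J\langle t\rangle$ is solvable of order $75$, with $J\lhd G$. It is transitive, since $J$ is transitive on every block and $t$ permutes the blocks cyclically.

\emph{$G$ has no regular subgroup.} A group of order $15$ is cyclic, so a regular subgroup would be generated by an element $g$ of order $15$. As $J$ has exponent $5$, we have $g\notin J$, and $g$ or $g^{-1}$ has the form $xt$ with $x\in J$. But $(xt)^3$ maps $(i,u)$ to $(i,u+x_{i+1}+x_{i+2}+x_i)=(i,u)$, so $g^3=1$, a contradiction.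

\emph{Every graph $\Gamma$ on $\Omega$ with $G\le\operatorname{Aut}\Gamma$ is a circulant.} The pointwise stabilizer of $B_0$ in $J$ is $\{(0,v,-v):v\in\mathbb Z_5\}$, which is transitive on $B_1$. So a vertex of $B_0$ that has one neighbor in $B_1$ is adjacent to all of $B_1$. The same holds with $B_0,B_1$ replaced by any two blocks in any order, so between two blocks either all edges or no edges are present. Hence the permutation $\zeta_0$ that adds $1$ to the second coordinate on $B_0$ and fixes all other points is an automorphism: on pairs inside $B_0$ it acts like $(1,-1,0)\in J$; pairs disjoint from $B_0$ are fixed; and for a pair with exactly one vertex in $B_0$ it does not matter where in $B_0$ this vertex is. Define $\zeta_1,\zeta_2$ in the same way. The product $\zeta=\zeta_0\zeta_1\zeta_2\colon(i,u)\mapsto(i,u+1)$ is an automorphism of $\Gamma$ that commutes with $t$ (and is not in $G$). The element $\zeta t\colon(i,u)\mapsto(i+1,u+1)$ generates a regular cyclic group of order $15$.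

This is the method in general: if $G$ lacks a central element of the prime order we need, the graph supplies one, because blocks on which $J$ acts independently cannot be joined in a complicated way. The other extreme is $J=\{(v,v,v)\}$, where the blocks move together and $\zeta$ is already in $J$. In general the blocks fall into classes of blocks that move together.

\subsection{The general statement}

\begin{proposition}\label{prop:circulant}
Let $d$ be an integer with $\gcd(d,\varphi(d))=1$ (so that $d$ is square-free), and let $\Gamma$ be a graph of order $d$ such that $\operatorname{Aut}\Gamma$ has a solvable transitive subgroup. Then $\Gamma$ is a circulant.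
\end{proposition}

\begin{example}
The hypothesis $\gcd(d,\varphi(d))=1$ cannot be replaced by square-freeness. Let $d=10$ and $\Gamma=L(K_5)$, with $\operatorname{Aut}\Gamma=S_5$ by Lemma~\ref{lem:whitney}. The group $\operatorname{AGL}(1,5)$ of order $20$ is solvable and transitive on pairs of points of $\mathbb Z_5$. A regular subgroup of $S_5$ would have order $10$, hence a normal Sylow $5$-subgroup, and so would be contained in a conjugate of $\operatorname{AGL}(1,5)$. Up to conjugation it would be the unique subgroup $\{x\mapsto\pm x+b\}$ of order $10$ in $\operatorname{AGL}(1,5)$. This group preserves the set of pairs with difference $\pm1$, so it is not transitive on pairs. Hence the connected graph $\Gamma$ is not a Cayley graph, and $10$ is a minimal member of $\mathcal V$.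
\end{example}

We use the following facts.
\begin{enumerate}
\item[(F1)] A central subgroup $C$ of a transitive group $G$ is semiregular: an element of $C$ fixing $\omega$ fixes $g\omega$ for all $g\in G$.
\item[(F2)] A transitive abelian group $A$ is regular, by (F1), and is its own centralizer in the symmetric group. Indeed, if $c$ centralizes $A$ and $c\beta=a\beta$ with $a\in A$, then $a^{-1}c$ fixes $\beta$ and centralizes the transitive group $A$, so $a^{-1}c=1$.
\item[(F3)] (Hall) A solvable group has, for every set $\pi$ of primes, a subgroup that is a $\pi$-group and whose index is divisible by no prime in $\pi$ (a Hall $\pi$-subgroup).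
\item[(F4)] (Galois) A solvable transitive group of prime degree $q$ is conjugate to a subgroup of $\operatorname{AGL}(1,q)$. In particular its order divides $q(q-1)$.
\item[(F5)] (Frattini argument) If $N\lhd G$ and $Q$ is a Sylow subgroup of $N$, then $G=N\,N_G(Q)$.
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:circulant}]
The plan is to build a central subgroup of a transitive group, one prime at a time, until it is regular. Let $\Omega$ be the vertex set and $\pi$ the set of primes dividing $d$. We may assume $d>1$.

\medskip\noindent\textbf{Setup.} Let $G_0\le\operatorname{Aut}\Gamma$ be solvable and transitive, and let $H$ be a Hall $\pi$-subgroup of $G_0$. The indices $|G_0:H|$ and $|G_0:(G_0)_\omega|=d$ are coprime, so $G_0=H(G_0)_\omega$, and $H$ is transitive. Hence there are pairs $(G,C)$ in which $G\le\operatorname{Aut}\Gamma$ is a transitive solvable $\pi$-group and $C\le Z(G)$; for instance $G=H$, $C=1$. By (F1), $|C|$ divides $d$. Choose a pair with $|C|$ as large as possible. If $|C|=d$, then $C$ is regular and abelian of square-free order, hence cyclic, and $\Gamma$ is a circulant. So suppose, for a contradiction, that $|C|<d$.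

\medskip\noindent\textbf{Step 1: a normal $q$-subgroup, with $q\nmid|C|$.} To enlarge $C$ by a new prime $q$, we first look for a normal $q$-subgroup of a transitive group. Let $\Sigma$ be the block system of $C$-orbits, and let $K\ge C$ be the kernel of the action of $G$ on $\Sigma$. For $B\in\Sigma$ the group $K^B$ centralizes the transitive abelian group $C^B$, so $K^B=C^B$ by (F2). Thus $K$ embeds in $\prod_{B\in\Sigma}C^B$, and all primes dividing $|K|$ divide $|C|$.

The solvable group $G/K$ acts faithfully and transitively on the $d/|C|>1$ elements of $\Sigma$. Let $N/K$ be a minimal normal subgroup of it, an elementary abelian $q$-group for some prime $q$. The orbits of $N/K$ on $\Sigma$ have a common size, which is a power of $q$ greater than $1$ and divides $d/|C|$. Since $d$ is square-free, $q\nmid|C|$, and therefore $q\nmid|K|$. Let $Q\ne1$ be a Sylow $q$-subgroup of $N$. Then $N=KQ$, and (F5) gives $G=N\,N_G(Q)=K\,N_G(Q)$.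

Put $G_1=N_G(Q)$. As $K$ acts trivially on $\Sigma$, the group $G_1$ is transitive on $\Sigma$. It contains the central subgroup $C$, which is transitive on every member of $\Sigma$. Hence $G_1$ is transitive on $\Omega$. The orbits of $Q\lhd G_1$ have a common size, a power of $q$ greater than $1$ dividing the square-free number $d$, that is, $q$. Let $\mathfrak B$ be the block system of $Q$-orbits, and let $J\ge Q$ be the kernel of the action of $G_1$ on $\mathfrak B$.

For $B\in\mathfrak B$, the setwise stabilizer of $B$ in $G_1$ induces on $B$ a solvable transitive $\pi$-group of degree $q$. By (F4) its order divides $q(q-1)$. Here $q-1$ divides $\varphi(d)$, so $\gcd(q-1,d)=1$ and the order is exactly $q$. Hence $J^B=Q^B\cong\mathbb Z_q$ for every $B$. So $J$ is an elementary abelian $q$-group, and each $J_{(B)}$ has index $q$ in $J$.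

\medskip\noindent\textbf{Step 2: new automorphisms.} For $B,B'\in\mathfrak B$ write $B\sim B'$ if $J_{(B)}=J_{(B')}$. Since $J\lhd G_1$, we have $gJ_{(B)}g^{-1}=J_{(gB)}$ for $g\in G_1$, so this equivalence relation is $G_1$-invariant.

Suppose $B\not\sim B'$. As $J_{(B)}$ and $J_{(B')}$ are distinct and have the same index, neither contains the other. So $J_{(B)}$ acts nontrivially on $B'$, and since $J^{B'}\cong\mathbb Z_q$ it is transitive on $B'$, while it fixes $B$ pointwise. So each vertex of $B$ is adjacent to all or to none of the vertices of $B'$. Exchanging the roles of $B$ and $B'$, we see that between $B$ and $B'$ either all edges or no edges are present.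

For an equivalence class $E$ let $U_E=\bigcup_{B\in E}B$. The kernel of $J$ on $U_E$ is $J_{(B)}$ for any $B\in E$, so $J$ induces on $U_E$ a group of order $q$. Let $\zeta_E$ be a permutation of $\Omega$ that acts on $U_E$ as a generator of this group and fixes all other points. Then $\zeta_E\in\operatorname{Aut}\Gamma$: on pairs inside $U_E$ it acts as an element of $J$; pairs outside $U_E$ are fixed; and if $u\in U_E$, $v\notin U_E$, then the blocks of $u$ and $v$ are inequivalent while $u$ and $\zeta_Eu$ lie in the same block, so $\zeta_Eu$ is adjacent to $v$ if and only if $u$ is.

\medskip\noindent\textbf{Step 3: a central product.} The automorphisms $\zeta_E$ must be combined into one that commutes with $G_1$, and for this the generators have to be chosen compatibly. Let $g\in G_1$. On $U_E$ the permutation $\zeta_E$ agrees with some $j\in J$. So $g\zeta_Eg^{-1}$ agrees with $gjg^{-1}\in J$ on $gU_E=U_{gE}$ and fixes all other points. Hence $g\zeta_Eg^{-1}$ generates $\langle\zeta_{gE}\rangle$. In particular the stabilizer of $E$ in $G_1$ acts by conjugation on $\langle\zeta_E\rangle\cong\mathbb Z_q$. It does so through a $\pi$-group of order dividing $q-1$, and $\gcd(q-1,d)=1$, so this action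 is trivial.

Fix one class $E_0$ and $\zeta_{E_0}$. The group $G_1$ permutes the classes transitively, and by the last remark $g\zeta_{E_0}g^{-1}$ depends only on $gE_0$. So we may choose $\zeta_{gE_0}=g\zeta_{E_0}g^{-1}$ for all $g\in G_1$. Then $G_1$ permutes the $\zeta_E$ by conjugation. They have disjoint supports and so commute with each other. Hence
\[
\zeta=\prod_E\zeta_E\in\operatorname{Aut}\Gamma
\]
has order $q$ and commutes with $G_1$.

\medskip\noindent\textbf{Conclusion.} Put $G_2=\langle G_1,\zeta\rangle$ and $C_2=\langle C,\zeta\rangle$. Since $\zeta$ centralizes $G_1$, the group $G_2=G_1\langle\zeta\rangle$ is a transitive solvable $\pi$-group. We have $C_2\le Z(G_2)$, because $C\le Z(G)$ centralizes $G_1\le G$, and $\zeta$ centralizes $G_1\ge C$. Finally $|C_2|=q|C|$, as $q\nmid|C|$. This contradicts the choice of $(G,C)$.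
\end{proof}

\begin{remark}\label{rem:fifteen}
Since $\gcd(15,\varphi(15))=1$, Proposition~\ref{prop:circulant} applies to $d=15$. As $L(K_6)$ is not a Cayley graph, $S_6$ has no solvable subgroup that is transitive on the $15$ pairs. So at order $15$ the obstruction comes from the absence of a solvable transitive subgroup. The next section shows how (a) and (c) exclude this.
\end{remark}

\section{From transitive to solvable transitive}\label{sec:solvable}

Throughout this section $d$ satisfies (a)--(c) of Theorem~\ref{thm:criterion}. We show that a transitive group $G$ of degree $d$ has a solvable transitive subgroup. If $d>1$ and $G$ is primitive this is immediate from (c): either $G$ is solvable, or $G\ge A_d$ contains a $d$-cycle, because $d$ is odd. In general we have to glue such subgroups along a block system. If $\bar G$ is the group induced by $G$ on the blocks, the difficulty is that the preimage of a solvable group under $G\to\bar G$ need not be solvable. We therefore look for a solvable subgroup $S$ of a minimal normal subgroup $N$, transitive on the $N$-orbits, whose normalizer still covers $\bar G$. This is a Frattini argument with $S$ in place of a Sylow subgroup, and it requires that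 the $G$-conjugates of $S$ be conjugate already in $N$. Two lemmas prepare for this.

We use the standard fact that $\operatorname{Aut}(A_f)=S_f$ for $f\ge7$. It implies that every subgroup $H$ of index $f$ in $A_f$, $f\ge7$, is a point stabilizer: the action on the cosets of $H$ is faithful with image the alternating group on them, so after numbering the cosets it gives an automorphism of $A_f$ taking $H$ to a point stabilizer, and this automorphism is induced by an element of $S_f$.

\begin{lemma}\label{lem:simple}
Let $T$ be a nonabelian simple group having a proper subgroup of index dividing $d$. Then $T\cong A_f$ with $f\mid d$, $f\ge7$, and every proper subgroup of $T$ of index dividing $d$ is a point stabilizer in the natural action of degree $f$.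
\end{lemma}

\begin{proof}
Let $H<T$ be a proper subgroup with $|T:H|$ dividing $d$. Let $H\le M<T$ with $M$ maximal, and put $f=|T:M|$. Then $f\mid d$ and $f>1$, so $f\ge7$ by (a). The simple group $T$ acts faithfully and primitively on the $f$ cosets of $M$. It is not solvable, so by (c) it contains $A_f$, as a normal subgroup. Hence $T=A_f$ in this action, and $M$ is a point stabilizer.

Suppose $H\ne M$. Then $M\cong A_{f-1}$ is nonabelian simple, as $f-1\ge6$, and has the proper subgroup $H$ of index dividing $d$. By the first part, applied to $M$, we have $M\cong A_{f'}$ with $f'\mid d$. Comparing orders, $f'=f-1$. But $f-1$ is even and $d$ is odd, a contradiction. So $H=M$ has index $f$. The number $f$ is determined by $|T|=f!/2$, so it is the same for all choices of $H$, and the fact recalled above finishes the proof.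
\end{proof}

The bound $7$ in (a) is what makes $A_{f-1}$ simple here. For $f=5$ the chain $A_5>A_4>V_4$, where $V_4$ is the Klein four-group, gives a subgroup of index $15$ that is not a point stabilizer.

\begin{lemma}\label{lem:cycles}
If $f>1$ is odd and square-free, any two subgroups of $A_f$ generated by $f$-cycles are conjugate in $A_f$.
\end{lemma}

\begin{proof}
They are conjugate in $S_f$. So it suffices to find an odd permutation normalizing one such subgroup, say the group generated by $x\mapsto x+1$ on $\mathbb Z_f$. Let $p$ be a prime divisor of $f$, and choose $u$ that is a primitive root modulo $p$ and satisfies $u\equiv1\pmod{f/p}$; this is possible since $f$ is square-free. The map $x\mapsto ux$ normalizes the group. On $\mathbb Z_f=\mathbb Z_p\times\mathbb Z_{f/p}$ it acts on the first coordinate only, so it has $f/p$ cycles of length $p-1$, and all other points are fixed. As $f/p$ is odd and $p-1$ is even, it is an odd permutation.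
\end{proof}

\begin{proposition}\label{prop:solvable}
Every transitive permutation group $G$ of degree $d$ contains a solvable transitive subgroup.
\end{proposition}

\begin{proof}
We use induction on $d$ over the integers satisfying (a)--(c); degree $1$ is trivial. Let $G$ act on $\Omega$, $|\Omega|=d>1$. Let $N$ be a minimal normal subgroup of $G$, so that $N=T_1\times\dots\times T_l$ with isomorphic simple groups $T_i$. The $N$-orbits form a block system $\Sigma$ with blocks of size $b>1$, $b\mid d$.

\medskip\noindent\textbf{Claim.} \emph{There is a solvable subgroup $S\le N$ that is transitive on each $N$-orbit and satisfies $G=N\,N_G(S)$.}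

\medskip
If $N$ is abelian, take $S=N$. Now let the $T_i$ be isomorphic to a nonabelian simple group $T$. They are the minimal normal subgroups of $N$, so $G$ permutes them by conjugation.

\emph{The groups $T_i$ and their point stabilizers.} Since $T_i\lhd N$, the $T_i$-orbits inside one $N$-orbit have a common length, which divides $b$. So $|T_i:(T_i)_\omega|$ divides $d$ for all $\omega\in\Omega$. As $T_i\ne1$ is faithful on $\Omega$, some $(T_i)_\omega$ is proper. By Lemma~\ref{lem:simple}, $T\cong A_f$ with $f\mid d$ and $f\ge7$. Moreover, each $(T_i)_\omega$ is either $T_i$ or corresponds to a point stabilizer of $A_f$ under any isomorphism $T_i\cong A_f$.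

\emph{Exactly one $T_i$ acts nontrivially on a given $N$-orbit $B$.} At least one does, as $b>1$. Suppose that two do, say $T_1$ and $T_2$. By equality of orbit lengths neither of them fixes a point of $B$. Let $\omega\in B$ and $X=(T_1\times T_2)_\omega$. For $i=1,2$ the group $H_i=X\cap T_i=(T_i)_\omega$ corresponds to a point stabilizer in $A_f$, which is maximal and not normal. So $H_i$ is self-normalizing in $T_i$. The projection of $X$ to $T_i$ normalizes $H_i$, because $X\cap T_i\lhd X$, and contains $H_i$; hence it equals $H_i$. Therefore $X=H_1\times H_2$ has index $f^2$ in $T_1\times T_2$. As $T_1\times T_2\lhd N$, its orbits on $B$ have a common length, so $f^2\mid b$. This contradicts the square-freeness of $d$. So exactly one $T_i$ acts nontrivially on $B$; it is transitive on $B$, and $b=f$.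

\emph{Definition of $S$.} Fix isomorphisms $\iota_i\colon T_i\to A_f$. If $T_i$ acts nontrivially on $B$, the stabilizers of points of $B$ correspond under $\iota_i$ to natural point stabilizers. So via $\iota_i$ the action on $B$ is equivalent to the natural action of $A_f$, and an element of $T_i$ that $\iota_i$ maps to an $f$-cycle acts on $B$ as an $f$-cycle. Since $f$ is odd, $f$-cycles lie in $A_f$. Let $C_i\le T_i$ be such that $\iota_i(C_i)$ is generated by an $f$-cycle, and put $S=C_1\times\dots\times C_l$. This group is abelian. On each $N$-orbit $B$ one of the $C_i$ acts as the group generated by an $f$-cycle, and $|B|=f$, so $S$ is transitive on $B$.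

\emph{$G=N\,N_G(S)$.} Let $g\in G$ and $gT_ig^{-1}=T_j$. Read through $\iota_i$ and $\iota_j$, conjugation by $g$ is an automorphism of $A_f$, so it is induced by an element of $S_f$. Hence $\iota_j(gC_ig^{-1})$ is again generated by an $f$-cycle. By Lemma~\ref{lem:cycles}, $gC_ig^{-1}=t_jC_jt_j^{-1}$ for some $t_j\in T_j$. As $i$ runs through all indices, so does $j$; with $t=t_1\cdots t_l\in N$ we get $gSg^{-1}=tSt^{-1}$. So $t^{-1}g\in N_G(S)$ and $g\in N\,N_G(S)$. This proves the claim.

\medskip\noindent\textbf{Gluing.} Let $\bar G$ be the group induced by $G$ on $\Sigma$. It is transitive of degree $d/b<d$, and $d/b$ satisfies (a)--(c), so by induction $\bar G$ has a solvable transitive subgroup $\bar R$. Since $N$ is trivial on $\Sigma$, the claim shows that the natural map $\phi\colon N_G(S)\to\bar G$ is onto. Choose a subgroup $R\le N_G(S)$ minimal subject to $\phi(R)=\bar R$, and let $L=R\cap\ker\phi\lhd R$. If a maximal subgroup $R'$ of $R$ did not contain $L$, then $R=R'L$ and $\phi(R')=\bar R$, contradicting the minimality of $R$. So $L$ is contained in the Frattini subgroup of $R$, the intersection of its maximal subgroups, which is nilpotent. Thus $L$ is nilpotent and $R/L\cong\bar R$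 is solvable, so $R$ is solvable. Since $R$ normalizes the solvable group $S$, the product $SR$ is a solvable group. It is transitive on $\Sigma$, and its subgroup $S$ is transitive on every block. So $SR$ is transitive on $\Omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $\Gamma$ be vertex-transitive of order $d$. Proposition~\ref{prop:solvable} gives a solvable transitive subgroup of $\operatorname{Aut}\Gamma$, and Proposition~\ref{prop:circulant} shows that $\Gamma$ is a circulant.
\end{proof}

\section{Exceptional degrees are sparse}\label{sec:degrees}

Let $\mathfrak E$ be the set of odd integers $h>1$ for which there is a primitive group of degree $h$ that does not contain $A_h$ and is not both solvable and of prime degree. For odd $d$, condition (c) says that no divisor $h>1$ of $d$ lies in $\mathfrak E$. We use two results, both of which depend on the classification of finite simple groups.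

\begin{theorem}[Cameron, Neumann, Teague \cite{CNT}]\label{thm:CNT}
Let $N(x)$ be the number of $n\le x$ for which there is a primitive group of degree $n$ other than $A_n$ and $S_n$. Then $N(x)=2\pi(x)+(1+\sqrt2)x^{1/2}+O(x^{1/2}/\log x)$.
\end{theorem}

\begin{theorem}[Guralnick \cite{G}]\label{thm:G}
Let $T$ be a nonabelian simple group with a subgroup of prime index $p$. Then $T$ is $A_p$; or $\mathrm{PSL}(m,q)$ with $p=\frac{q^m-1}{q-1}$, $m\ge2$; or $\mathrm{PSL}(2,11)$ or $M_{11}$ with $p=11$; or $M_{23}$ with $p=23$.
\end{theorem}

\begin{lemma}\label{lem:sparse}
There is an absolute constant $c$ such that $|\mathfrak E\cap[1,y]|\le c\sqrt y$ for all $y\ge1$.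
\end{lemma}

\begin{proof}
We may assume that $y\ge4$, since $\mathfrak E\cap[1,4)\subseteq\{3\}$.

\emph{Composite $h$.} We identify the degrees responsible for the main term $2\pi(x)$ in Theorem~\ref{thm:CNT}. All primes $p\ge5$ are counted, because of $\mathbb Z_p$. All numbers $p+1$ with $p\ge5$ prime are counted, because of $\mathrm{PSL}(2,p)$ acting on the projective line. The former are odd and the latter are even, so together they contribute at least $(\pi(y)-2)+(\pi(y-1)-2)\ge2\pi(y)-5$ degrees up to $y$. By Theorem~\ref{thm:CNT} at most $O(\sqrt y)$ further degrees up to $y$ are counted. A composite element of $\mathfrak E$ is counted by $N$, and being odd and composite it is one of these further degrees.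

\emph{Prime $h=p$.} Let $G$ be a nonsolvable transitive group of odd prime degree $p$ not containing $A_p$, and let $T^l$ be a minimal normal subgroup, with $T$ simple. It is transitive, since $p$ is prime. It is nonabelian: otherwise, by (F2), it is regular, so it is $\mathbb Z_p$ and $G$, which normalizes it, is contained in the solvable group $\operatorname{AGL}(1,p)$. As $p$ divides $|T|^l$, it divides $|T|$, and as $p^2\nmid p!$, we get $l=1$. So $T$ is a simple group with a subgroup of index $p$. If $T\cong A_p$, then $T$ has index $2$ in $S_p$, so $T=A_p\le G$, which was excluded. By Theorem~\ref{thm:G}, either $p\in\{11,23\}$ or $p=(q^m-1)/(q-1)$ with a prime power $q$. If $m=2$, then $q=p-1$ is even, hence a power of $2$, which gives $O(1+\log y)$ values $p\le y$. If $m\ge3$, then $q^{m-1}<p\le y$. The case $m=3$ gives at most $\sqrt y$ values, and the cases $m\ge4$ give $O(y^{1/3}(1+\log y))$ values, since then $q<y^{1/3}$ and $m-1\le\log y/\log2$.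
\end{proof}

\section{Choosing $a$}\label{sec:sieve}

\subsection{What has to be avoided}

\begin{proposition}\label{prop:good}
Let $a\ge3$ be odd and $n=a(2a-1)$. Suppose that all primes dividing $n$ are at least $7$ and that
\begin{enumerate}
\item[(A1)] $n$ is square-free;
\item[(A2)] there are no primes $p,q\mid n$ with $q\equiv1\pmod p$;
\item[(A3)] no proper divisor $h>1$ of $n$ lies in $\mathfrak E$.
\end{enumerate}
Then $n$ is a minimal member of $\mathcal V$, and every vertex-transitive graph whose order is a proper divisor of $n$ is a circulant.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:line}, $n\in\mathcal V$. Let $d$ be a proper divisor of $n$. It satisfies (a) by (A1) and the assumption on the primes dividing $n$. As $d$ is square-free, $\varphi(d)$ is the product of the $q-1$ over the primes $q\mid d$, so (A2) gives (b). Every divisor $h>1$ of $d$ is an odd proper divisor of $n$, so (A3) gives (c). Apply Theorem~\ref{thm:criterion}.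
\end{proof}

The number $n$ itself lies in $\mathfrak E$ under these hypotheses: otherwise $n$ would satisfy (a)--(c) and would not be in $\mathcal V$. So (A3) must concern proper divisors only, and the counting has to notice the difference between $n$ and its proper divisors.

\subsection{The parameters}

Let $x$ be large, $L=\log x$, $\ell=\log\log x$, and let $1\le k\le\frac18\sqrt{L/\ell}$. ``Large'' means larger than an absolute constant, uniformly in $k$, and implied constants are absolute. We put
\[
z=\exp(4\sqrt{L\ell}),\qquad y=x^{1/(2k)}=\exp\Big(\frac L{2k}\Big)\ge\exp(4\sqrt{L\ell})=z,\qquad M=2^{-k}x^{1/2}.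
\]

The idea is as follows. We take $a\le x$ with $k$ prime factors of size about $y$ and such that all primes dividing $n$ exceed $z$. A sieve shows that at least a proportion $L^{-O(k)}$ of all $a\le x$ is of this kind. Conditions (A1) and (A2) fail only for a proportion of about $1/z$, up to powers of $L$. For (A3), let $h\in\mathfrak E$. The condition $h\mid a(2a-1)$ puts $a$ into one of $2^{\omega(h)}$ residue classes modulo $h$, each with at most $x/h+1$ members up to $x$. The divisors $h$ can be much larger than $x$, up to nearly $2x^2$, and then the term $1$ is the important one. What saves us is that a proper divisor satisfies $h\le n/z\le2x^2/z$, and up to this bound there are only $O(xz^{-1/2})$ elements of $\mathfrak E$.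

This explains the size of $z$. The loss $2^{\omega(h)}$, for which we have the bound $2^{O(L/\log z)}$, should be smaller than a small power of $z$, so we want $(\log z)^2$ to be at least of order $L$. Moreover, the candidates outnumber the bad $a$ if $k\ell$ is at most a small multiple of $\log z$, while $y\ge z$ requires $k\le L/(2\log z)$. These two upper bounds for $k$ balance when $\log z$ is of order $\sqrt{L\ell}$.

\subsection{Many candidates}

Let $\mathcal S$ be the set of products $s=s_1\cdots s_k$ of distinct primes $s_i\in(y,2y]$; so $s\le2^kx^{1/2}$. Let $\mathcal A$ be the set of integers $a=sm$ with $s\in\mathcal S$ and an integer $1\le m\le M$ such that $m(2sm-1)$ has no prime factor $\le z$. Every $a\in\mathcal A$ satisfies $a\le x$ and has at least $k$ distinct prime factors. All primes dividing $n=a(2a-1)=s\cdot m(2sm-1)$ exceed $z$, since those dividing $s$ exceed $y\ge z$. In particular $a$ is odd.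

\begin{lemma}\label{lem:many}
For large $x$,
\begin{equation}\label{eq:size}
|\mathcal A|\ \ge\ xL^{-2k-2}\ \ge\ x\exp(-4k\ell)\ \ge\ x\exp\big(-\tfrac12\sqrt{L\ell}\big).
\end{equation}
\end{lemma}

\begin{proof}
\emph{The sieve.} Fix $s\in\mathcal S$ and let $F(s)$ be the number of admissible $m$. Let $p\le z$ be prime; then $p\nmid s$. The condition forbids $\rho(p)$ residue classes modulo $p$ for $m$. We have $\rho(2)=1$, because $2sm-1$ is odd. For odd $p$ we have $\rho(p)=2$: the classes of the solutions of $m\equiv0$ and of $2sm\equiv1$ are distinct. Extend $\rho$ multiplicatively to the divisors $D$ of $P=\prod_{p\le z}p$. The number of $m\le M$ in a forbidden class modulo every $p\mid D$ is $M\rho(D)/D+\theta\rho(D)$ with $|\theta|\le1$. By Bonferroni's inequality (inclusion--exclusion cut off after an odd number of steps is a lower bound), for odd $r$,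
\begin{align*}
F(s)&\ge M\sum_{\substack{D\mid P\\ \omega(D)\le r}}\mu(D)\frac{\rho(D)}D-\sum_{\substack{D\mid P\\ \omega(D)\le r}}\rho(D)\\
&\ge M\bigg(\prod_{p\le z}\Big(1-\frac{\rho(p)}p\Big)-\sum_{j>r}\frac{\sigma^j}{j!}\bigg)-(3z)^r,\qquad \sigma=\sum_{p\le z}\frac{\rho(p)}p.
\end{align*}
Here $\mu$ is the M\"obius function, the sum over $j$ bounds the terms with $\omega(D)=j>r$ that are missing from the full product, and $(3z)^r$ comes from
\[
\sum_{j\le r}\binom{\pi(z)}j2^j\le\sum_{j\le r}\binom rj(2\pi(z))^j=(1+2\pi(z))^r\le(3z)^r .
\]
By Mertens' theorems, $\sigma\le2\log\log z+c_1$ with a constant $c_1\ge0$, and the product is at least $c_0(\log z)^{-2}$ with a constant $c_0>0$. Let $r$ be the least odd integer with $r\ge20\log\log z+10c_1$. Then $r\ge10\sigma\ge\mathrm e^2\sigma$, so for $j>r$ we have $\sigma^j/j!\le(\mathrm e\sigma/j)^j\le\mathrm e^{-j}$. The tail is thus at most $\sum_{j>r}\mathrm e^{-j}\le\mathrm e^{-r}\le(\log z)^{-20}$. Moreover $r\log(3z)=O(\ell\sqrt{L\ell})=o(L)$, while $\log M=\frac12L-k\log2\ge\frac13L$. Since $(\log z)^2=16L\ell$, we obtain $F(s)\ge M/L^2$ for large $x$.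

\emph{The number of $s$.} By the prime number theorem, the number $W$ of primes in $(y,2y]$ is at least $y/(2\log y)=ky/L$ for large $x$ (recall that $y\ge z$). This is at least $k$, because $y\ge z\ge L$. So
\[
|\mathcal S|=\binom Wk\ge\Big(\frac Wk\Big)^k\ge\Big(\frac yL\Big)^k=x^{1/2}L^{-k}.
\]
Hence there are at least $x^{1/2}L^{-k}\cdot2^{-k}x^{1/2}L^{-2}=x\,2^{-k}L^{-k-2}$ admissible pairs $(s,m)$.

\emph{Multiplicity.} An integer $a\le x=y^{2k}$ has at most $2k$ prime factors exceeding $y$, and $s$ is a product of $k$ of them. So $a$ arises from at most $\binom{2k}k\le4^k$ pairs. Thus $|\mathcal A|\ge x8^{-k}L^{-k-2}\ge xL^{-2k-2}$. The remaining inequalities in \eqref{eq:size} hold since $2k+2\le4k$ and $4k\ell\le\frac12\sqrt{L\ell}$.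
\end{proof}

\subsection{Few bad candidates}

Call $a\in\mathcal A$ \emph{bad} if at least one of (A1), (A2), (A3) fails for $n=a(2a-1)$. We bound the number of $a\in\mathcal A$ for which (A1) fails, for which (A2) fails, and for which (A1) holds but (A3) fails. Recall that $\gcd(a,2a-1)=1$ and that all primes dividing $n$ exceed $z$.

\medskip\noindent\textbf{Failure of (A1).} Some prime $p$ satisfies $p^2\mid a$ or $p^2\mid2a-1$, and $z<p\le\sqrt{2x}$. For given $p$ there are at most $x/p^2$ integers $a\le x$ of the first kind and at most $x/p^2+1$ of the second. So the number of such $a$ is at most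
\[
\sum_{z<p\le\sqrt{2x}}\Big(\frac{2x}{p^2}+1\Big)\le\frac{4x}z+\sqrt{2x}.
\]

\medskip\noindent\textbf{Failure of (A2).} There are primes $p,q\mid n$ with $q\equiv1\pmod p$; so $p\ne q$ and $p>z$. The idea is that once the cofactor $m$ of $q$ is known, $p$ divides a known number, and $q$ lies in a given residue class modulo $p$.

Suppose first that $q\mid a$, and write $a=qm$. If $p\mid a$, then $p\mid m$. If $p\mid2a-1=2qm-1$, then $p\mid2m-1$. So $p$ divides $m(2m-1)\le2x^2$. Given $m\le x$, there are at most $3L$ such primes $p>z$. Given $m$ and $p$, there are at most $x/(mp)\le x/(mz)$ integers $q>1$ with $q\le x/m$ and $q\equiv1\pmod p$. The total is at most $\sum_{m\le x}3Lx/(mz)\le6L^2x/z$.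

Suppose now that $q\mid2a-1$, and write $2a-1=qm$, $m\le2x$. If $p\mid2a-1$, then $p\mid m$. If $p\mid a$, then $m\equiv qm=2a-1\equiv-1\pmod p$. So $p$ divides $m(m+1)\le6x^2$, and given $m$ there are at most $3L$ choices for $p>z$. Given $m$ and $p$ there are at most $2x/(mp)\le2x/(mz)$ choices for $q$. The total is at most $\sum_{m\le2x}3L\cdot2x/(mz)\le12L^2x/z$.

\medskip\noindent\textbf{Failure of (A3), with $n$ square-free.} Some proper divisor $h>1$ of $n$ lies in $\mathfrak E$. It is square-free and odd, and its primes exceed $z$. Since $h$ and $n/h$ are both divisible by a prime exceeding $z$, we have $z<h\le n/z\le2x^2/z$. Fix such an $h$. If $h\mid a(2a-1)$, then $h=h_1h_2$ with $h_1=\gcd(h,a)$ and $h_2=\gcd(h,2a-1)$. For each of the $2^{\omega(h)}$ factorizations $h=h_1h_2$, the conditions $h_1\mid a$ and $h_2\mid2a-1$ confine $a$ to one residue class modulo $h$. So at most $2^{\omega(h)}(x/h+1)$ values $a\le x$ arise from $h$.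

Since all primes dividing $h$ exceed $z$, we have $\omega(h)\le\log h/\log z$. Hence $2^{\omega(h)}\le h^{1/8}$ for large $x$. Also $\log h\le3L$, so $\omega(h)\le\frac34\sqrt{L/\ell}$, and $2^{\omega(h)}\le\exp(\frac14\sqrt{L\ell})$ for large $x$. We use the first bound with the term $x/h$ and the second with the term $1$. By Lemma~\ref{lem:sparse}, applied on the dyadic intervals $(2^iz,2^{i+1}z]$ for the first sum,
\[
\sum_{\substack{h\in\mathfrak E\\ h>z}}x\,h^{-7/8}\le x\sum_{i\ge0}(2^iz)^{-7/8}\,c\,(2^{i+1}z)^{1/2}\ll xz^{-3/8}\sum_{i\ge0}2^{-3i/8}\ll xz^{-3/8},
\]
\[
\sum_{\substack{h\in\mathfrak E\\ h\le2x^2/z}}\exp\big(\tfrac14\sqrt{L\ell}\big)\ll xz^{-1/2}\exp\big(\tfrac14\sqrt{L\ell}\big).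
\]

\medskip
Since $z=\exp(4\sqrt{L\ell})$, these bounds together show that, with an absolute constant $c_2$ and for large $x$, the number of bad $a\in\mathcal A$ is at most
\begin{equation}\label{eq:bad}
c_2\Big(xL^2\exp\big(-\tfrac54\sqrt{L\ell}\big)+\sqrt x\Big)\ \le\ \tfrac12x\exp\big(-\tfrac12\sqrt{L\ell}\big)\ \le\ \tfrac12xL^{-2k-2}.
\end{equation}
The first inequality holds because $L^2=\exp(2\ell)$ and $\ell=o(\sqrt{L\ell})$, and the last one is part of \eqref{eq:size}.

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
By \eqref{eq:size} and \eqref{eq:bad}, at least $\frac12xL^{-2k-2}$ elements $a\in\mathcal A$ are not bad. Let $a$ be one of them and $n=a(2a-1)$. Then $a\le x$ is odd, $a>z\ge3$, all primes dividing $n$ exceed $z\ge7$, and (A1)--(A3) hold. By Proposition~\ref{prop:good}, $n$ is a minimal member of $\mathcal V$, and all vertex-transitive graphs whose order is a proper divisor of $n$ are circulants. The number $n$ is square-free. At least $k$ primes divide $a$, and at least one further prime divides $2a-1>1$, so $\omega(n)\ge k+1$. This proves the main statement.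

(i) The map $a\mapsto a(2a-1)$ is injective on positive integers, and $n\le2x^2$. Take $x=\sqrt{N/2}$.

(ii) For large $x$ take $k=\lfloor\frac18\sqrt{L/\ell}\rfloor\ge1$. Then $\omega(n)\ge k+1>\frac18\sqrt{L/\ell}$, while $\log n\le2L+\log2$. The function $t/\log t$ is increasing for $t>\mathrm e$, so
\[
\frac{\log n}{\log\log n}\le\frac{2L+\log2}{\log(2L+\log2)}\le2.01\,\frac L\ell,\qquad\text{hence}\qquad\sqrt{\frac{\log n}{\log\log n}}\le1.42\sqrt{\frac L\ell}
\]
for large $x$. Since $8\cdot1.42<12$, we get $\omega(n)\ge\frac1{12}\sqrt{\log n/\log\log n}$. As $x\to\infty$ we have $\omega(n)\to\infty$, so infinitely many $n$ arise.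
\end{proof}

\begin{thebibliography}{9}
\bibitem{HB} \emph{Automorphism groups, isomorphism, reconstruction} (Chapter 27 of the Handbook of Combinatorics), \url{http://people.cs.uchicago.edu/~laci/handbook/handbookchapter27.pdf}.
\bibitem{CNT} Cameron, Neumann, Teague, \emph{On the degrees of primitive permutation groups}, Math. Z. 180 (1982).
\bibitem{G} Guralnick, \emph{Subgroups of prime power index in a simple group}, J. Algebra 81 (1983).
\end{thebibliography}

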